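
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The optimal $\Delta^{3/2}$ bound for $L(2,1)$-colorings of chordal graphs}


\begin{abstract}
An $L(2,1)$-coloring of a graph assigns non-negative integers to its vertices so that adjacent vertices receive numbers differing by at least $2$ and vertices at distance two receive distinct numbers. We prove that every chordal graph of maximum degree $\Delta$ has such a coloring with largest color at most $\frac{2\sqrt3}{9}\Delta^{3/2}+7\Delta$. This confirms a conjecture of Kr\'al', and the constant $\frac{2\sqrt3}{9}$ is optimal. We obtain the bound from one in terms of $\Delta$ and the clique number $\omega$, which is sharp up to $O(\Delta)$ for infinitely many pairs $(\Delta,\omega)$ with $\omega\le\frac{\Delta+1}{3}$. The proof counts paths of length two through one well-chosen clique of a subtree model, and combines the resulting cut inequalities with carefully chosen weights.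
\end{abstract}

\section{The question and the results}

All graphs are finite, simple and nonempty. An \emph{$L(2,1)$-coloring} of a graph $G$ assigns a non-negative integer to each vertex so that adjacent vertices receive numbers that differ by at least $2$ and vertices at distance two receive distinct numbers. Let $\lambda(G)$ be the least $k$ for which $G$ has such a coloring with colors in $\{0,1,\dots,k\}$. We write $\Delta$ for the maximum degree of $G$ and $\omega$ for its clique number, so $\omega\le\Delta+1$.

How large can $\lambda$ be in terms of $\Delta$? Color greedily in any order. The at most $\Delta$ neighbors of a vertex forbid at most three colors each, and the at most $\Delta(\Delta-1)$ vertices at distance two forbid one color each, so $\lambda\le\Delta^2+2\Delta$. For general graphs the exponent $2$ cannot be lowered: in the bipartite point--line incidence graph of a projective plane of order $s$ we have $\Delta=s+1$, and the $s^2+s+1$ points are pairwise at distance two, so $\lambda\ge s^2+s=\Delta^2-\Delta$.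

A graph is \emph{chordal} if it has no induced cycle of length at least $4$. For these graphs the exponent drops from $2$ to $3/2$. The reason is already visible in \emph{split} graphs, the graphs whose vertex set can be partitioned into a clique and an independent set; every split graph is chordal. Two independent vertices at distance two must have a common neighbor in the clique. If the clique has $k$ vertices, each of them spends $k-1$ of its degree inside the clique and has at most $\Delta+1-k$ neighbors outside. A large clique offers many connecting vertices, but each of them connects little. As Section~\ref{sec:small} shows, the trade-off is governed by $\sqrt k\,(\Delta+1-k)$. For real $k\ge0$ this increases up to $k=\frac{\Delta+1}{3}$ and decreases afterwards, and its maximum is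
\[
\sqrt{\tfrac{\Delta+1}{3}}\cdot\tfrac{2(\Delta+1)}{3}=\tfrac{2\sqrt3}{9}(\Delta+1)^{3/2}.
\]

The paper \cite{source} establishes that there is an absolute constant $C_0$ with $\lambda(G)\le\frac{2\sqrt3}{9}\Delta^{3/2}+C_0\Delta$ for every split graph $G$, and it contains the following conjecture, described there as a generalization.

\begin{conjecture}[Kr\'al'; see \cite{source}]
There is an absolute constant $C$ such that every chordal graph $G$ satisfies $\lambda(G)\le\frac{2\sqrt3}{9}\Delta^{3/2}+C\,\Delta$.
\end{conjecture}

We prove this with $C=7$. For integers $1\le\omega\le\Delta+1$ put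
\[
\Phi(\Delta,\omega)=\max_{1\le k\le\omega}\sqrt k\,(\Delta+1-k),\qquad k\text{ an integer}.
\]
By the computation above,
\begin{equation}\label{eq:Phi}
\Phi(\Delta,\omega)\le\tfrac{2\sqrt3}{9}(\Delta+1)^{3/2},
\qquad\text{and}\qquad
\Phi(\Delta,\omega)=\sqrt\omega\,(\Delta+1-\omega)\ \text{ if }\ \omega\le\tfrac{\Delta+1}{3}.
\end{equation}

\begin{theorem}\label{thm:main}
Every chordal graph $G$ satisfies
\[
\lambda(G)\le\Phi(\Delta,\omega)+2\omega+2\Delta\le\tfrac{2\sqrt3}{9}(\Delta+1)^{3/2}+4\Delta+2,
\]
and hence $\lambda(G)\le\frac{2\sqrt3}{9}\Delta^{3/2}+7\Delta$.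
\end{theorem}

The coloring is again greedy, but in a good order. Such an order comes from the next theorem, which is the heart of the paper. For $X\subseteq V(G)$ let $G^2[X]$ be the graph on $X$ in which two vertices are adjacent if and only if their distance \emph{in $G$} is $1$ or $2$.

\begin{theorem}\label{thm:degen}
Let $G$ be a chordal graph. Every nonempty $X\subseteq V(G)$ contains a vertex whose degree in $G^2[X]$ is at most $\Phi(\Delta,\omega)+2\omega$.
\end{theorem}

More generally, for integers $p\ge q\ge1$ let $\lambda_{p,q}(G)$ be the least $k$ for which $V(G)$ can be colored from $\{0,\dots,k\}$ so that colors of adjacent vertices differ by at least $p$ and colors of vertices at distance two differ by at least $q$. Thus $\lambda=\lambda_{2,1}$.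

\begin{theorem}\label{thm:pq}
For integers $p\ge q\ge1$ and every chordal graph $G$,
\[
\lambda_{p,q}(G)\le q\bigl(\Phi(\Delta,\omega)+2\omega\bigr)+2p\Delta.
\]
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For every prime power $s$ and every integer $m\ge1$ there is a split graph with $\omega=s^2+s+1$, $\Delta=\omega-1+m(s+1)$ and
\[
\lambda\ge(\sqrt\omega-1)(\Delta+1-\omega)+\omega-1 .
\]
So for these pairs $(\Delta,\omega)$, whenever $\omega\le\frac{\Delta+1}{3}$, the first upper bound of Theorem~\ref{thm:main} is sharp up to $O(\Delta)$.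
\item[(b)] For $m=2s$ the graph in \textup{(a)} has $\Delta=3s(s+1)$ and $\lambda\ge\frac{2\sqrt3}{9}\Delta^{3/2}$.
\item[(c)] Let $M(\Delta)$ be the maximum of $\lambda$ over all chordal graphs of maximum degree $\Delta$. Then $M(\Delta)/\Delta^{3/2}\to\frac{2\sqrt3}{9}$ as $\Delta\to\infty$.
\end{enumerate}
\end{theorem}

\section{Three small configurations}\label{sec:small}

Here we work out by hand the cases that the general proof interpolates.

\paragraph{Split graphs.} Let $V(G)=K\cup I$ with $K$ a clique of size $k$ and $I$ independent and disjoint from $K$, let $X\subseteq I$ be nonempty, and let $d$ be the minimum degree of $G^2[X]$. For $w\in K$ let $e_w$ be the number of neighbors of $w$ in $X$, so $e_w\le\Delta+1-k$. Count ordered pairs $(x,y)$ of distinct vertices of $X$ at distance two. There are at least $|X|\,d\ge(d+1)d\ge d^2$ of them. Each pair has a common neighbor, which lies in $K$ because all neighbors of $x$ do. So there are at most $\sum_{w\in K}e_w(e_w-1)$ pairs, and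
\[
d^2\le\sum_{w\in K}e_w^2\le k(\Delta+1-k)^2,\qquad\text{that is,}\qquad d\le\sqrt k\,(\Delta+1-k).
\]

In a general chordal graph there are many cliques through which vertices can see each other. If we fix one clique $K$ that separates the graph, it controls only pairs lying in different parts; vertices in the same part may be at distance at most two without the help of $K$. So we can only count \emph{crossing} pairs.

\paragraph{Two equal parts.} Suppose a clique $K$ of size $k$ is disjoint from $X$ and separates $X$ into parts $J_1,J_2$ of size $n/2$, and every vertex of $J_1$ is at distance two, through $K$, from every vertex of $J_2$. Let $w\in K$ have $e_{w,1}$ neighbors in $J_1$, $e_{w,2}$ in $J_2$, and put $e_w=e_{w,1}+e_{w,2}$. Then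
\[
\tfrac{n^2}{4}\le\sum_{w\in K}e_{w,1}e_{w,2}\le\sum_{w\in K}\tfrac{e_w^2}{4}.
\]
Again we get $n^2\le\sum_we_w^2\le k(\Delta+1-k)^2$. Only half of the $n^2$ ordered pairs from $X\times X$ are crossing, but of the $e_w^2$ ordered pairs of neighbors of $w$ in $X$ also at most half are crossing, and the two losses cancel. Split graphs (many tiny parts) and two halves are the two extremes, and they give the same bound.

\paragraph{Three unequal parts.} Now let $K$ separate $X$ into parts of sizes $\psi_in$ with $(\psi_1,\psi_2,\psi_3)=(\frac25,\frac25,\frac15)$, all crossing pairs again being joined through $K$. With $e_{w,i}$ and $e_w=\sum_ie_{w,i}$ as before, counting the pairs that leave part $i$ gives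
\[
n^2\psi_i(1-\psi_i)\le\sum_{w\in K}e_{w,i}(e_w-e_{w,i})\qquad(i=1,2,3).
\]
Adding the three inequalities loses a factor. The left side becomes $\frac{16}{25}n^2$, while a vertex $w$ that distributes its neighbors evenly contributes $\frac23e_w^2$ on the right; we only get $n^2\le\frac{25}{24}\sum_we_w^2$. We should weight the inequalities so that the most productive distribution is $(\frac25,\frac25,\frac15)$ itself. The weights $3,3,1$ do this: the function
\[
f(z)=3z_1(1-z_1)+3z_2(1-z_2)+z_3(1-z_3)
\]
is concave, and at $z=\psi$ its partial derivatives $3(1-\frac45)$, $3(1-\frac45)$, $1-\frac25$ all equal $\frac35$. Hence $f(z)\le f(\psi)$ whenever $z_1+z_2+z_3=1$, and the weighted sum gives $n^2f(\psi)\le f(\psi)\sum_we_w^2$ with no loss.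

\medskip
The general proof has three steps: a separating clique and its crossing inequalities (Section~\ref{sec:cut}), the weighting (Section~\ref{sec:weights}), and a choice of the clique for which no part needs to be given more than half of the total (Section~\ref{sec:proof}). The last point is essential: the weights must be proportional to $\frac1{1-2\psi_i}$, and these numbers are positive only when every $\psi_i$ is less than $\frac12$. (A part of exactly half the total is handled directly, as in the case of two equal parts.)

\section{Separating cliques and the cut inequality}\label{sec:cut}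

Chordality enters through a standard theorem of Buneman (1974), Gavril (1974) and Walter: \emph{if $G$ is chordal, there are a finite tree $T$ and nonempty subtrees $T_v$ $(v\in V(G))$ of $T$ such that distinct vertices $u,v$ are adjacent if and only if $T_u$ and $T_v$ share a node.} For a split graph as in Section~\ref{sec:small} one can take a star with center $c$ and one leaf $\ell_x$ for each $x\in I$, with $T_x=\{\ell_x\}$ for $x\in I$, and with $T_w$ consisting of $c$ and the leaves $\ell_x$, $x\in N(w)\cap I$, for $w\in K$.

Fix such a model for the rest of the proof of Theorem~\ref{thm:degen}, fix a nonempty set $X\subseteq V(G)$, and let $D$ be the minimum degree of $G^2[X]$. For a node $t$ of $T$ put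
\[
K=K_t=\{v\in V(G):t\in T_v\},\qquad k=|K|.
\]
The subtrees of the vertices in $K$ share $t$, so $K$ is a clique and $k\le\omega\le\Delta+1$. Let $B_0,\dots,B_m$ be the components of $T-t$; for convenience we allow $B_0=\emptyset$. A subtree that avoids $t$ lies in a single component. So $X$ is the disjoint union of $X\cap K$ and the \emph{parts}
\[
J_i=\{x\in X:T_x\subseteq B_i\}\qquad(0\le i\le m).
\]
For $w\in K$ and $I\subseteq\{0,\dots,m\}$ put
\[
J_I=\bigcup_{i\in I}J_i,\quad
e_{w,I}=|N(w)\cap J_I|,\quad
e_{w,i}=e_{w,\{i\}},\quad
e_w=|N(w)\cap(X\setminus K)|=\sum_{i=0}^me_{w,i}.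
\]
Since $w$ has $k-1$ neighbors in the clique $K$,
\begin{equation}\label{eq:ew}
e_w\le\Delta+1-k\qquad(w\in K).
\end{equation}
Finally, let
\[
C(I)=\sum_{w\in K}e_{w,I}(e_w-e_{w,I}).
\]
This is the number of triples $(x,w,y)$ in which $w\in K$ is adjacent to both $x\in J_I$ and $y\in X\setminus(K\cup J_I)$. In particular $C(I)=C(\{0,\dots,m\}\setminus I)$. Since $z(e-z)\le\frac{e^2}{4}$ for all real $z$ and $e$,
\begin{equation}\label{eq:quarter}
C(I)\le\tfrac14\sum_{w\in K}e_w^2 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]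
\draw (0,2.1) ellipse (1.7 and 0.6);
\node at (0.8,2.1) {$B_0$};
\draw (0,0)--(0,1.5);
\draw (-3.4,-1.2)--(-4.4,-3)--(-2.4,-3)--cycle;
\draw (0,-1.2)--(-1,-3)--(1,-3)--cycle;
\draw (3.4,-1.2)--(2.4,-3)--(4.4,-3)--cycle;
\draw (0,0)--(-3.4,-1.2);
\draw (0,0)--(0,-1.2);
\draw (0,0)--(3.4,-1.2);
\draw[dashed,line width=1.6pt] (-3.4,-2.1)--(-3.4,-1.2)--(0,0)--(0,-1.2)--(0,-2.1);
\draw[line width=1.6pt] (-3.75,-2.65)--(-3.4,-2.1)--(-3.05,-2.65);
\draw[line width=1.6pt] (-0.35,-2.65)--(0,-2.1)--(0.35,-2.65);
\fill (0,0) circle (3pt);
\node[right] at (0.15,0.3) {$t$};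
\node at (-3.4,-2.72) {$T_x$};
\node at (0,-2.72) {$T_y$};
\node at (-1.9,-0.2) {$T_w$};
\node at (-3.4,-3.4) {$B_1$};
\node at (0,-3.4) {$B_2$};
\node at (3.4,-3.4) {$B_m$};
\node at (1.75,-2.2) {$\cdots$};
\end{tikzpicture}
\caption{A node $t$ of the tree $T$ and the components $B_0,\dots,B_m$ of $T-t$. The vertices $x$ and $y$ have their subtrees (solid) in different components. The subtree $T_w$ (dashed) of a common neighbor $w$ must contain $t$, so $w$ belongs to the clique $K_t$.}
\label{fig:tree}
\end{figure}

\begin{lemma}[Cut inequality]\label{lem:cut}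
For every node $t$ and every $I\subseteq\{0,\dots,m\}$,
\[
|J_I|\,\bigl(D-\omega-|J_I|\bigr)\le C(I).
\]
\end{lemma}

\begin{proof}
Let $x\in J_I$. Of its at least $D$ neighbors in $G^2[X]$, at most $|J_I|-1$ lie in $J_I$ and at most $k\le\omega$ lie in $K$. So at least $D-\omega-|J_I|$ of them lie in $X\setminus(K\cup J_I)$.

Let $y$ be one of these. Then $T_x$ and $T_y$ lie in different components of $T-t$ (Figure~\ref{fig:tree}). They are disjoint, so $x$ and $y$ are not adjacent in $G$; hence they are at distance two and have a common neighbor $w$. The subtree $T_w$ meets both components, so it contains $t$, and $w\in K$. Thus $y$ is one of the $e_w-e_{w,I}$ neighbors of $w$ in $X\setminus(K\cup J_I)$, for some $w\in N(x)\cap K$. Therefore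
\[
D-\omega-|J_I|\le\sum_{w\in N(x)\cap K}(e_w-e_{w,I}).
\]
Sum over $x\in J_I$. A vertex $w\in K$ occurs once for each of its $e_{w,I}$ neighbors $x\in J_I$, so the right side becomes $C(I)$.
\end{proof}

\section{Combining the cut inequalities}\label{sec:weights}

The next lemma is the weighting of Section~\ref{sec:small} in general. It is a statement about real numbers only.

\begin{lemma}\label{lem:weights}
Let $n>0$, let $W$ be a finite set, let $e_{w,i}\ge0$ be real numbers $(w\in W,\ 0\le i\le m)$, and put $e_w=\sum_{i=0}^me_{w,i}$. Suppose that there are $\psi_0,\dots,\psi_m\in[0,\frac12]$ with $\sum_{i=0}^m\psi_i=1$ and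
\begin{equation}\label{eq:psi}
n^2\psi_i(1-\psi_i)\le\sum_{w\in W}e_{w,i}(e_w-e_{w,i})\qquad(0\le i\le m).
\end{equation}
Then $n^2\le\sum_{w\in W}e_w^2$.
\end{lemma}

\begin{proof}
If some $\psi_i=\frac12$, then \eqref{eq:psi} for this $i$ gives $\frac{n^2}{4}\le\sum_we_{w,i}(e_w-e_{w,i})\le\sum_w\frac{e_w^2}{4}$, as desired.

Now let all $\psi_i<\frac12$. We want positive weights $c_i$ for which $\psi$ maximizes $f(z)=\sum_{i=0}^mc_iz_i(1-z_i)$ on the hyperplane $\sum_iz_i=1$. As $f$ is concave, it suffices that the partial derivatives $c_i(1-2\psi_i)$ at $\psi$ all agree, so we take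
\[
c_i=\frac1{1-2\psi_i}>0 .
\]
Explicitly, from the identity
\[
z_i(1-z_i)=\psi_i(1-\psi_i)+(1-2\psi_i)(z_i-\psi_i)-(z_i-\psi_i)^2
\]
we get, whenever $\sum_iz_i=1$,
\[
f(z)=f(\psi)+\sum_{i=0}^m(z_i-\psi_i)-\sum_{i=0}^mc_i(z_i-\psi_i)^2\le f(\psi),
\]
because the middle sum is $1-1=0$.

Multiply \eqref{eq:psi} by $c_i$ and sum over $i$. If $e_w>0$, the numbers $z_i=e_{w,i}/e_w$ sum to $1$, so $\sum_ic_ie_{w,i}(e_w-e_{w,i})=e_w^2f(z)\le e_w^2f(\psi)$; if $e_w=0$, both ends are $0$. Hence
\[
n^2f(\psi)\le\sum_{w\in W}\sum_{i=0}^mc_ie_{w,i}(e_w-e_{w,i})\le f(\psi)\sum_{w\in W}e_w^2 .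
\]
Since the $\psi_i$ are in $[0,\frac12)$ and sum to $1$, some $\psi_i$ lies in $(0,\frac12)$, so $f(\psi)>0$. Divide by $f(\psi)$.
\end{proof}

\begin{remark}
The condition $\psi_i\le\frac12$ cannot be dropped. Take two parts with $\psi=(\frac23,\frac13)$, a single $w$ with $e_{w,0}=e_{w,1}=\frac12$, and $n^2=\frac98$. Then \eqref{eq:psi} holds with equality, both sides being $\frac14$, but $n^2>1=e_w^2$.
\end{remark}

\section{Choosing the clique: proof of Theorem~\ref{thm:degen}}\label{sec:proof}

Put $n=D-2\omega$. If $n\le0$, a vertex of degree $D$ in $G^2[X]$ proves the theorem. So let $n>0$. We shall find a node $t$ for which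
\begin{equation}\label{eq:goal}
n^2\le\sum_{w\in K}e_w^2 .
\end{equation}
This suffices: by \eqref{eq:ew} it gives $n^2\le k(\Delta+1-k)^2$, where $k\le\omega\le\Delta+1$, and $k\ge1$ because $n>0$. Hence $n\le\sqrt k\,(\Delta+1-k)\le\Phi(\Delta,\omega)$, that is, $D\le\Phi(\Delta,\omega)+2\omega$.

In terms of $n$, the cut inequality reads
\begin{equation}\label{eq:cutn}
|J_I|\,\bigl(n+\omega-|J_I|\bigr)\le C(I).
\end{equation}
So of the $2\omega$ subtracted from $D$, one $\omega$ paid for the neighbors inside $K$. The other is the slack $\omega$ on the left of \eqref{eq:cutn}. We need it because up to $\omega$ vertices, those of $K$, drop out of the count when we move from a node of $T$ to its children. We can therefore steer the size of a part only into an interval of length $\omega$, and the slack makes the left side of \eqref{eq:cutn} large enough on that whole interval (Case~1 below).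

\paragraph{The node.} Root $T$ at a node $\rho$. Let $T^t$ denote the subtree formed by $t$ and its descendants, and let
\[
a(t)=|\{x\in X:T_x\subseteq T^t\}|.
\]
A vertex of degree $D$ in $G^2[X]$ and its neighbors there give $a(\rho)=|X|\ge D+1>\frac D2=\frac n2+\omega$. So we may choose a node $t$ of maximum depth with $a(t)\ge\frac n2+\omega$. Let $t_1,\dots,t_m$ be the children of $t$, put $B_i=T^{t_i}$ for $i\ge1$, and let $B_0=T-T^t$, which is empty if $t=\rho$. These are the components of $T-t$. With $a_i=|J_i|$ we have $a_i=a(t_i)$ for $i\ge1$. By the maximality of the depth,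
\begin{equation}\label{eq:small}
a_i<\tfrac n2+\omega\qquad(1\le i\le m).
\end{equation}
A vertex counted by $a(t)$ lies in $K$ or in one of $J_1,\dots,J_m$. So
\begin{equation}\label{eq:A}
A:=\sum_{i=1}^ma_i\ge a(t)-k\ge\tfrac n2 .
\end{equation}
About $J_0$ we know nothing: it may be empty, and it may be far larger than $n$.

\paragraph{Case 1: $a_i\ge\frac n2$ for some $i\ge1$.} By \eqref{eq:small}, $\frac n2\le a_i<\frac n2+\omega$. The concave function $z\mapsto z(n+\omega-z)$ takes the same value $\frac n2(\frac n2+\omega)$ at both ends of the interval $[\frac n2,\frac n2+\omega]$, so it is at least this large inside. From \eqref{eq:cutn} with $I=\{i\}$ and \eqref{eq:quarter},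
\[
\tfrac{n^2}{4}\le\tfrac n2\bigl(\tfrac n2+\omega\bigr)\le a_i(n+\omega-a_i)\le C(\{i\})\le\tfrac14\sum_{w\in K}e_w^2,
\]
which is \eqref{eq:goal}. Here part $i$ and the rest behave like the two equal parts of Section~\ref{sec:small}.

\paragraph{Case 2: $a_i<\frac n2$ for all $i\ge1$.} We look for numbers $\psi_i$ as in Lemma~\ref{lem:weights} with $W=K$; condition \eqref{eq:psi} then reads $n^2\psi_i(1-\psi_i)\le C(\{i\})$. For $i\ge1$ put $\varphi_i=a_i/n\in[0,\frac12)$. By \eqref{eq:cutn} with $I=\{i\}$,
\begin{equation}\label{eq:phi}
n^2\varphi_i(1-\varphi_i)=a_i(n-a_i)\le a_i(n+\omega-a_i)\le C(\{i\})\qquad(1\le i\le m).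
\end{equation}
It remains to make the sum equal to $1$.

\emph{If $A\ge n$,} the parts below $t$ are already enough and we shrink them. Put $\psi_i=\varphi_i\cdot\frac nA\le\varphi_i$ for $i\ge1$ and $\psi_0=0$. Then $\sum_{i\ge0}\psi_i=\frac nA\cdot\frac An=1$. Since $z(1-z)$ is increasing on $[0,\frac12]$, \eqref{eq:phi} implies \eqref{eq:psi} for $i\ge1$, and for $i=0$ the left side is $0$.

\emph{If $A<n$,} put $\psi_i=\varphi_i$ for $i\ge1$ and $\psi_0=1-\frac An$. Then $\sum_i\psi_i=1$, and $\psi_0\in(0,\frac12]$ by \eqref{eq:A}. For $i\ge1$, \eqref{eq:psi} is contained in \eqref{eq:phi}. For $i=0$ we must avoid the unknown size of $J_0$, so we apply the cut inequality to the other side of the same cut. With $I=\{1,\dots,m\}$ we have $|J_I|=A$ and $C(I)=C(\{0\})$, so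
\[
n^2\psi_0(1-\psi_0)=(n-A)A\le A(n+\omega-A)\le C(\{1,\dots,m\})=C(\{0\}),
\]
which is \eqref{eq:psi} for $i=0$.

In both subcases Lemma~\ref{lem:weights} yields \eqref{eq:goal}. This proves Theorem~\ref{thm:degen}. \qed

\section{Coloring: proofs of Theorems~\ref{thm:main} and~\ref{thm:pq}}

\begin{proposition}\label{prop:greedy}
Let $G$ be chordal and $D^*=\lfloor\Phi(\Delta,\omega)+2\omega\rfloor$. For every integer $r\ge1$, $\lambda_{r,1}(G)\le D^*+(2r-2)\Delta$.
\end{proposition}

\begin{proof}
Start with $X=V(G)$ and repeatedly remove from $X$ a vertex of minimum degree in $G^2[X]$; distances are always measured in $G$. By Theorem~\ref{thm:degen} each removed vertex has degree at most $D^*$ at that moment. In the reverse of the order of removal, every vertex $v$ therefore has at most $D^*$ predecessors at distance $1$ or $2$ from it.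

Color greedily in this reverse order. Suppose that $b\le\Delta$ of these predecessors are adjacent to $v$. Each of them forbids at most $2r-1$ colors for $v$, and each of the at most $D^*-b$ others forbids one. So at most $(2r-1)b+(D^*-b)\le D^*+(2r-2)\Delta$ colors are forbidden, and some color in $\{0,\dots,D^*+(2r-2)\Delta\}$ is free.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:greedy} with $r=2$ gives $\lambda(G)\le\Phi(\Delta,\omega)+2\omega+2\Delta$. The second bound follows from $\omega\le\Delta+1$ and \eqref{eq:Phi}. For the last bound, $\lambda=0$ if $\Delta=0$. Let $\Delta\ge1$. Since the third derivative of $(1+z)^{3/2}$ is negative for $z\ge0$, Taylor's formula gives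
\begin{equation}\label{eq:taylor}
(1+z)^{3/2}\le1+\tfrac32z+\tfrac38z^2\qquad(z\ge0).
\end{equation}
With $z=1/\Delta$ this yields
\[
(\Delta+1)^{3/2}\le\Delta^{3/2}+\tfrac32\Delta^{1/2}+\tfrac38\Delta^{-1/2}\le\Delta^{3/2}+\tfrac{15}{8}\Delta .
\]
As $\frac{2\sqrt3}{9}\cdot\frac{15}{8}<1$ and $4\Delta+2\le6\Delta$, we obtain $\lambda(G)\le\frac{2\sqrt3}{9}\Delta^{3/2}+7\Delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pq}]
Let $r=\lceil p/q\rceil$, and let $g$ be a coloring as in Proposition~\ref{prop:greedy} for this $r$. In the coloring $qg$, colors of adjacent vertices differ by at least $rq\ge p$, and colors of vertices at distance two differ by at least $q$. Its largest color is at most $qD^*+2q(r-1)\Delta$. Since $r-1<p/q$, we have $q(r-1)<p$, so this is at most $q\bigl(\Phi(\Delta,\omega)+2\omega\bigr)+2p\Delta$.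
\end{proof}

\section{Sharpness: proof of Theorem~\ref{thm:sharp}}

For near-equality in the count for split graphs in Section~\ref{sec:small}, all pairs of independent vertices should be joined through the clique, and most of them by only one clique vertex. This suggests taking lines of a projective plane as independent vertices and points as the clique, since two distinct lines meet in exactly one point.

\paragraph{(a)} Take a projective plane of order $s$, which exists for every prime power $s$. It has $k=s^2+s+1$ points and $k$ lines, each line has $s+1$ points, each point is on $s+1$ lines, and any two lines meet. Make the points a clique, and for each line add $m$ \emph{line vertices}, each adjacent exactly to the $s+1$ points of that line. No two line vertices are adjacent, so this is a split graph.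

\emph{Parameters.} A point has degree $k-1+m(s+1)$ and a line vertex has the smaller degree $s+1$, so $\Delta=k-1+m(s+1)$. A clique with a line vertex contains only one line vertex, so it has at most $s+2\le k$ vertices; hence $\omega=k$.

\emph{Distances.} Two points are adjacent. Two line vertices have a common neighbor, because their lines meet or coincide. A line vertex is adjacent to the points of its line; any other point is adjacent to every point of that line, so it is at distance two from the line vertex. Hence any two vertices are at distance at most two, all colors are distinct, and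
\begin{equation}\label{eq:lower}
\lambda\ge|V(G)|-1=mk+k-1 .
\end{equation}
Now $\frac{k}{s+1}=s+\frac1{s+1}>s>\sqrt k-1$, because $k<(s+1)^2$. As $m(s+1)=\Delta+1-k$,
\[
mk=(\Delta+1-k)\,\frac{k}{s+1}\ge(\sqrt k-1)(\Delta+1-k),
\]
and with $k=\omega$ this gives the stated bound.

\emph{Comparison.} The condition $\omega\le\frac{\Delta+1}{3}$ means $3k\le k+m(s+1)$, that is, $m\ge\frac{2k}{s+1}=2s+\frac{2}{s+1}$. Since $s\ge2$, this is equivalent to $m\ge2s+1$; so it holds for infinitely many of our pairs $(\Delta,\omega)$. When it holds, by \eqref{eq:Phi}, the first upper bound of Theorem~\ref{thm:main} is $\sqrt\omega(\Delta+1-\omega)+2\omega+2\Delta$, and it exceeds the lower bound by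
\[
(\Delta+1-\omega)+2\omega+2\Delta-(\omega-1)=3\Delta+2=O(\Delta).
\]

\paragraph{(b)} For $m=2s$ we get $\Delta=s(s+1)+2s(s+1)=3s(s+1)$, and \eqref{eq:lower} gives
\[
\lambda\ge(2s+1)(s^2+s+1)-1=2s^3+3s^2+3s .
\]
On the other hand, by \eqref{eq:taylor} with $z=1/s$,
\[
\tfrac{2\sqrt3}{9}\Delta^{3/2}=2(s^2+s)^{3/2}=2s^3\bigl(1+\tfrac1s\bigr)^{3/2}\le2s^3+3s^2+\tfrac34s\le\lambda .
\]

\paragraph{(c)} By Theorem~\ref{thm:main}, $M(\Delta)\le\frac{2\sqrt3}{9}\Delta^{3/2}+7\Delta$, which settles the upper limit. For the lower one let $\Delta\ge18$, and let $s$ be the largest prime with $3s(s+1)\le\Delta$. The disjoint union of the graph in (b) with the star $K_{1,\Delta}$ is chordal and has maximum degree exactly $\Delta$. So $M(\Delta)\ge2s^3$. The next prime $s'$ satisfies $3s'(s'+1)>\Delta$, and $s'/s\to1$ as $\Delta\to\infty$ by the prime number theorem. Hence $3s^2\sim\Delta$ and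
\[
2s^3\sim2\Bigl(\frac\Delta3\Bigr)^{3/2}=\tfrac{2\sqrt3}{9}\Delta^{3/2}.
\]
Together the two bounds give $M(\Delta)/\Delta^{3/2}\to\frac{2\sqrt3}{9}$. \qed

\begin{thebibliography}{1}
\bibitem{source}
``On $L(2,1)$-coloring split, chordal bipartite, and weakly chordal graphs'',
\texttt{https://core.ac.uk/download/pdf/82652468.pdf}.
\end{thebibliography}

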